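# Holomorphic isometries of the disk into bounded symmetric domains: why the second fundamental form decays to order two

## 1. Disks in a polydisk

Let $\Delta\subset\mathbb C$ be the unit disk with the Poincaré metric $ds_\Delta^2$ of constant Gaussian curvature $-2$. It has a potential $-\kappa\log(1-|z|^2)$ for some constant $\kappa>0$ (the metric coefficient is $\partial\bar\partial$ of the potential). Give $\Delta^N$ the product metric $ds^2$. For $\lambda>0$, a holomorphic map $F=(F_1,\dots,F_N):\Delta\to\Delta^N$ with $F^*ds^2=\lambda\,ds_\Delta^2$ is a *holomorphic isometry* $(\Delta,\lambda\,ds_\Delta^2)\to(\Delta^N,ds^2)$. Let $\sigma$ be the second fundamental form of the image and put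
$$\varphi(z)=\|\sigma(e,e)\|^2,$$
where $e$ is a unit tangent vector at $z$ for the metric $\lambda\,ds_\Delta^2$, and $\sigma(e,e)$ is measured in the target metric. The image is totally geodesic exactly when $\varphi\equiv0$. We ask how fast $\varphi(z)$ decays as $z$ approaches a boundary point. Throughout,
$$t=1-|z|,\qquad \rho=1-|z|^2=t(2-t),\qquad t\le\rho\le2t .$$

We take one analytic fact as given, here and for the general targets below: the graph of $F$ extends to an affine-algebraic subvariety (a curve), and in particular there is a finite set $E\subset\partial\Delta$ such that $F$ extends holomorphically to a neighborhood of every $b\in\partial\Delta\setminus E$.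

**Proposition (polydisk case).** Let $F:(\Delta,\lambda\,ds^2_\Delta)\to(\Delta^N,ds^2)$ be a holomorphic isometry and $b\in\partial\Delta\setminus E$. Then $\varphi\le Ct^2$ near $b$ in $\Delta$, for some constant $C$.

**Step 1: formulas for the metric and for $\varphi$.** Composing $F$ with an automorphism of each factor changes neither $\varphi$ nor the extension across $\partial\Delta\setminus E$, so assume $F(0)=0$. Put
$$M_q=\frac{\rho\,F_q'(z)}{1-|F_q(z)|^2},\qquad x_q=|M_q|^2 .$$
The isometry condition reads $\sum_q|F_q'|^2/(1-|F_q|^2)^2=\lambda/\rho^2$, and the Schwarz–Pick lemma bounds each term, so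
$$0\le x_q\le1,\qquad\sum_qx_q=\lambda. \tag{1.1}$$
Move $z$ and the $F_q(z)$ to $0$ by automorphisms: the derivative becomes a vector with components of modulus $|M_q|$. The curvature tensor of a product is the sum of those of the factors, and each factor has curvature $-2$, so the holomorphic sectional curvature of $\Delta^N$ in this direction is $-2\sum x_q^2/(\sum x_q)^2$. The induced metric $\lambda\,ds_\Delta^2$ has curvature $-2/\lambda$. The Gauss equation for a holomorphic curve in a Kähler manifold says that the induced curvature is the ambient holomorphic sectional curvature minus $\varphi$. (Another convention for $\|\sigma\|$ multiplies $\varphi$ by a constant, which is irrelevant for us.) Hence $-\frac2\lambda=-\frac2{\lambda^2}\sum x_q^2-\varphi$, and with (1.1)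
$$\varphi=\frac2{\lambda^2}\sum_qx_q(1-x_q). \tag{1.2}$$

**Step 2: integrate the isometry condition.** The condition says that $\sum_q\log(1-|F_q|^2)-\lambda\log(1-|z|^2)$ is harmonic. Near $0$ write it as $A+\overline A$ with $A$ holomorphic, and polarize:
$$\sum_q\log\big(1-F_q(z)\overline{F_q(w)}\big)-\lambda\log(1-z\bar w)=A(z)+\overline{A(w)}.$$
Setting $w=0$ gives $0=A(z)+\overline{A(0)}$, so $A$ is constant and $A+\overline A=0$. By real-analyticity, on all of $\Delta$,
$$\prod_q\big(1-|F_q(z)|^2\big)=\rho^\lambda. \tag{1.3}$$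

**Step 3: split the factors at $b$.** Let $I=\{q:|F_q(b)|=1\}$. For $q\notin I$ the denominator $1-|F_q|^2$ is bounded below near $b$, so $x_q\le C\rho^2$. For $q\in I$, the Schwarz lemma gives $1-|F_q|^2\ge\rho$, and since $F_q$ is smooth at $b$ we have $1-|F_q(sb)|^2\le C(1-s)\le C\rho$ on the radius $z=sb$, $s\uparrow1$. Comparing powers of $\rho$ in (1.3) on this radius yields $\lambda=|I|$. Now (1.1) becomes an identity between deficits:
$$\sum_{q\in I}(1-x_q)=|I|-\lambda+\sum_{q\notin I}x_q=\sum_{q\notin I}x_q\le C\rho^2 .$$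
Inserting this in (1.2), $\varphi\le\frac2{\lambda^2}\big(\sum_{q\in I}(1-x_q)+\sum_{q\notin I}x_q\big)\le C\rho^2\le4Ct^2$. $\square$

**Example (square roots).** Use the upper half-plane $H$ with potential $-\kappa\log\operatorname{Im}\tau$ as a model of $\Delta$, and let $F(\tau)=(\sqrt\tau,\,i\sqrt\tau)$ with $\sqrt\tau=p+iq$, $p,q>0$. The imaginary parts of the components are $q$ and $p$, and $pq=\frac12\operatorname{Im}\tau$, so $F:H\to H^2$ is a holomorphic isometry with $\lambda=1$. Each component has derivative of modulus $1/(2|\sqrt\tau|)$, so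
$$x_1=\frac{(2pq)^2}{4(p^2+q^2)q^2}=\frac{p^2}{p^2+q^2},\qquad x_2=\frac{q^2}{p^2+q^2},\qquad \varphi=4x_1x_2=\frac{4p^2q^2}{(p^2+q^2)^2}=\Big(\frac{\operatorname{Im}\tau}{|\tau|}\Big)^2 .$$
With $z=(\tau-i)/(\tau+i)$ we have $\rho=4\operatorname{Im}\tau/|\tau+i|^2$, so at every real $\tau\ne0$ the function $\varphi$ is bounded above and below by positive multiples of $t^2$. The decay rate $t^2$ does occur, and this disk is not totally geodesic.

Each factor of a polydisk carries a single number $x_q$, and each factor either reaches the boundary at $b$ or stays away from it. In a target of higher rank, one and the same irreducible factor can do both at once. We now set up that situation.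

## 2. General targets, and the two possible orders

Let $\Omega\subset\mathbb C^N$ be a bounded symmetric domain in its Harish-Chandra realization, either irreducible or a Cartesian product of identical irreducible bounded symmetric domains. If $\Omega$ is irreducible, $ds_\Omega^2$ is its canonical Kähler–Einstein metric, normalized so that minimal disks have constant Gaussian curvature $-2$ (minimal disks are recalled in Section 4). In the product case $ds^2_\Omega$ is the product of these metrics. As $\lambda$ ranges over all positive constants, rescaling these normalizations does not affect the question below. A holomorphic isometry is a holomorphic map $F:\Delta\to\Omega$ with $F^*ds_\Omega^2=\lambda\,ds_\Delta^2$; $\sigma$ and $\varphi=\|\sigma\|^2$ are defined as in Section 1, and the fact about the graph and the finite set $E$ holds as stated there.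

**Definition.** For $b\in\partial\Delta$ and $k>0$, $\varphi$ *vanishes exactly to order $k$ at $b$* if there are a neighborhood $U$ of $b$ and constants $0<c_1\le c_2$ with $c_1t^k\le\varphi\le c_2t^k$ on $U\cap\Delta$. A property holds at a *general boundary point* if it holds at every $b\in\partial\Delta$ outside some finite set. $F$ is *standard* if $\sigma\equiv0$, and *non-standard* otherwise. A non-standard $F$ is *of the first kind* if $\varphi$ vanishes exactly to order $2$ at a general boundary point. It is *of the second kind* if $\varphi$ vanishes exactly to order $1$ at a general boundary point.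

The square root example is of the first kind. The definition of the two kinds is motivated by results in "On the asymptotic behavior of holomorphic isometries of the Poincaré disk into bounded symmetric domains" (https://core.ac.uk/download/37976846.pdf). Call $F$ asymptotically totally geodesic at $b$ if $\varphi(z)\to0$ as $z\to b$. If a non-standard $F$ has this property at a general boundary point, then it is of the first or of the second kind. The authors announce that in this setting every holomorphic isometry of the Poincaré disk has this property. All holomorphic isometries of the Poincaré disk into polydisks, and all known examples of non-standard holomorphic isometries into such $\Omega$, are of the first kind. Question 1 of that paper asks whether, for some such $\Omega$ and some $\lambda$, there is a non-standard $F$ of the second kind. The answer is no, and nothing quoted in this paragraph is used in the proof.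

Write $\Omega=\prod_q\Omega_q$ with $\Omega_q$ irreducible (one factor if $\Omega$ is irreducible) and $F=(F_q)$. For a vector $u=(u_q)$ let $\operatorname{rk}u=\sum_q\operatorname{rk}u_q$, where $\operatorname{rk}u_q$ is the number of nonzero spectral values of $u_q$. Spectral values are defined in Section 4; for a domain of matrices they are the singular values, and $\operatorname{rk}$ is the rank of a matrix.

**Theorem 1.** Let $F:(\Delta,\lambda\,ds^2_\Delta)\to(\Omega,ds^2_\Omega)$ be a holomorphic isometry as above and let $b\in\partial\Delta\setminus E$. Then there are a neighborhood $U$ of $b$ and $C>0$ with $\varphi(z)\le Ct^2$ on $U\cap\Delta$. Consequently no $F$ is of the second kind.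

**Theorem 2.** In the same situation:

1. $\lambda$ is a positive integer, $\operatorname{rk}F'(z)\ge\lambda$ for all $z\in\Delta\cup(\partial\Delta\setminus E)$, and for $z\in\Delta$: $\varphi(z)=0\iff\operatorname{rk}F'(z)=\lambda$.
2. Let $b\in\partial\Delta\setminus E$. If $\operatorname{rk}F'(b)>\lambda$, then $\varphi$ vanishes exactly to order $2$ at $b$. If $\operatorname{rk}F'(b)=\lambda$, then $\varphi(z)/t^2\to0$ as $z\to b$.
3. If $F$ is non-standard, then $\operatorname{rk}F'>\lambda$ on $\Delta\cup(\partial\Delta\setminus E)$ outside a finite set. Hence $F$ is of the first kind.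

Thus $\varphi=O(t^2)$ at every $b\in\partial\Delta\setminus E$, and the order is exactly $2$ at $b$ if and only if $\operatorname{rk}F'(b)>\lambda$. The proofs never use that the factors are identical, only that each carries the stated normalization.

## 3. Matrix balls: entries give order one, minors give order two

Before the general machinery, look at $\Omega=\{x\in M_{2,2}(\mathbb C):1-xx^*>0\}$, with $F(0)=0$ and $\lambda=1$. The formulas used in this section are special cases of those proved in Sections 4 and 5. The role of $M_q$ is played by the matrix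
$$M=\rho\,(1-FF^*)^{-1/2}\,F'\,(1-F^*F)^{-1/2},$$
with singular values $1\ge\mu_1\ge\mu_2$. With $x_i=\mu_i^2$ we have $x_1+x_2=\lambda=1$ and $\varphi=2\sum x_i(1-x_i)=4x_1x_2$. If $t_1\ge t_2$ are the singular values of $F(z)$ and $\beta_i=1-t_i^2$, then $\beta_1\beta_2=\rho$. Near $b\in\partial\Delta\setminus E$ we have $\beta_1\asymp\rho$ while $\beta_2\ge\delta>0$.

**First attempt: estimate the entries.** To imitate Section 1, we want to bound the part of $M$ outside the direction in which $F$ reaches the boundary. Take a singular value decomposition $F(z)=T\operatorname{diag}(t_1,t_2)W^*$, with $T,W$ unitary and depending on $z$. The $(i,j)$ entry of $T^*MW$ is $m_{ij}=\rho\,(\beta_i\beta_j)^{-1/2}(T^*F'W)_{ij}$, so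
$$m_{11}=O(1),\qquad m_{12},m_{21}=O(\rho^{1/2}),\qquad m_{22}=O(\rho).$$
Since $x_1\ge|m_{11}|^2$, we get $x_2=1-x_1\le|m_{12}|^2+|m_{21}|^2+|m_{22}|^2=O(\rho)$, hence $\varphi=O(\rho)=O(t)$. This is exactly the rate of the second kind, so nothing is excluded. The off-diagonal entries are the trouble.

The bound $O(\rho^{1/2})$ for such entries cannot be improved in general, even for a totally geodesic disk. In the ball $\mathbb B^2$ (row vectors, i.e. $1\times2$ matrices) take $F(z)=(\frac{\sqrt3}2z,\frac12)$. Then $\beta=1-|F|^2=\frac34\rho$, so $F$ is an isometry with $\lambda=1$. (Here $F(0)\ne0$, but the boundary estimates behind the entry bounds hold up to constant factors.) The domain has rank one, so the single spectral value of $M$ satisfies $x_1=\lambda=1$, and $\varphi=0$. For real $z=s$ split $F'=(\frac{\sqrt3}2,0)$ along the unit vector $(\sqrt3s,1)/\sqrt{3s^2+1}$ in the direction of $F$ and the orthogonal unit vector $(-1,\sqrt3s)/\sqrt{3s^2+1}$. The first component of $M$ is $\rho\beta^{-1}\cdot\frac{3s}{2\sqrt{3s^2+1}}=\frac{2s}{\sqrt{3s^2+1}}$.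 The second has modulus $\rho\beta^{-1/2}\cdot\frac{\sqrt3}{2\sqrt{3s^2+1}}=\frac{\rho^{1/2}}{\sqrt{3s^2+1}}$. The squares add up to $\frac{4s^2+1-s^2}{3s^2+1}=1$, as they should. So the off-diagonal entry really has size $\rho^{1/2}$ although $\varphi=0$: the matrix $M$ is just turned relative to the frame of $F(z)$. Entries in the frame of $F(z)$ see this rotation, whereas $\varphi$ sees only the singular values of $M$.

**Minors.** Products of singular values are minors, and minors of a product of matrices factor. In the $2\times2$ case,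
$$\mu_1\mu_2=|\det M|=\frac{\rho^2|\det F'|}{\beta_1\beta_2}=\rho\,|\det F'|,\qquad\text{so}\qquad \varphi=4\mu_1^2\mu_2^2=4\rho^2|\det F'|^2 .$$
This gives order at least two everywhere off $E$, and order exactly two at $b$ if and only if $\det F'(b)\ne0$. The two off-diagonal entries of size $\rho^{1/2}$ enter the determinant only through their product, which has size $\rho$.

For $p\times q$ matrices and a point $b$ where exactly $k<\min(p,q)$ singular values of $F$ become $1$, the same idea uses $\Lambda^{k+1}$. The matrix $(1-FF^*)^{-1/2}$ has $k$ eigenvalues $\le\rho^{-1/2}$ and the rest are bounded, so its $(k+1)$-st exterior power has norm $\le C\rho^{-k/2}$. The same holds for $(1-F^*F)^{-1/2}$. Hence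
$$\mu_1\cdots\mu_{k+1}=\|\Lambda^{k+1}M\|\le\rho^{k+1}\cdot C\rho^{-k/2}\rho^{-k/2}\cdot\|\Lambda^{k+1}F'\|\le C\rho .$$

A general $\Omega_q$ consists of vectors, and a vector has no minors. In place of $M$ we shall take exterior powers of the quadratic operator $Q(M)$ of the Jordan triple attached to $\Omega_q$. For matrices, $Q(M)y=My^*M$. It transforms by $Q(gu)=gQ(u)g^*$ under the relevant linear maps $g$, and its singular values are the products $\mu_i\mu_j$. That is enough to run the argument.

## 4. Jordan triples and the operator $Q$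

The reference for this section is O. Loos, *Bounded symmetric domains and Jordan pairs*, Irvine 1977, with his triple product halved. Each irreducible $\Omega_q$ is the open unit ball of the spectral norm $|\cdot|$ of a simple positive Hermitian Jordan triple system. For one factor, drop $q$ and call the space $V$. It carries a product $\{xyz\}$, linear and symmetric in $x,z$ and antilinear in $y$. Put
$$D(x,y)z=\{xyz\},\qquad Q(x)y=\{xyx\},\qquad B(x,y)=1-2D(x,y)+Q(x)Q(y).$$
$Q(x)$ is antilinear. A *tripotent* is an $e$ with $\{eee\}=e$. It is *primitive* if $e\neq0$ and the eigenspace $V_1(e)$ of $D(e,e)$ for the eigenvalue $1$ is $\mathbb Ce$. Tripotents $c,c'$ are *orthogonal* if $D(c,c')=0$. A *frame* is a maximal family of orthogonal primitive tripotents. There is an inner product with $D(x,y)^*=D(y,x)$, normalized by $\langle c,c\rangle=1$ for primitive $c$.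

**Example (matrices).** On $V=M_{p,q}(\mathbb C)$ take $\{xyz\}=\frac12(xy^*z+zy^*x)$. Then $Q(x)y=xy^*x$, and since $Q(x)Q(y)z=x(yz^*y)^*x=xy^*zy^*x$,
$$B(x,y)z=(1-xy^*)\,z\,(1-y^*x).$$
Tripotents are partial isometries, and the primitive ones have rank one. A frame is for instance $E_{11},\dots,E_{rr}$ with $r=\min(p,q)$. The inner product is $\operatorname{tr}(xy^*)$, the spectral norm is the operator norm, and $B(F,F)^{-1/2}F'=(1-FF^*)^{-1/2}F'(1-F^*F)^{-1/2}$, as in Section 3.

We recall the following textbook facts.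

* **(J1)** $D(a,b)\{xyz\}=\{D(a,b)x,y,z\}-\{x,D(b,a)y,z\}+\{x,y,D(a,b)z\}$.
* **(J2)** Spectral theorem: $u=\sum_{i=1}^r\mu_ic_i$ with a frame $(c_i)$ and unique *spectral values* $\mu_1\ge\dots\ge\mu_r\ge0$. Moreover $|u|=\mu_1$ and $\langle u,u\rangle=\sum\mu_i^2$. There is a polynomial $h(x,y)$, holomorphic in $x$ and antiholomorphic in $y$, with $h(x,0)=1$ and $h(\tau u,u)=\prod(1-\tau\mu_i^2)$. Hence the elementary symmetric functions of the $\mu_i^2$, and so the $\mu_i$ themselves, are continuous in $u$. (Matrices: singular values, $h(x,y)=\det(1-xy^*)$.)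
* **(J3)** Peirce decomposition: for a tripotent $e$, $V=V_1(e)\oplus V_{1/2}(e)\oplus V_0(e)$ orthogonally, the eigenspaces of $D(e,e)$, with $\{V_\alpha V_\beta V_\gamma\}\subset V_{\alpha-\beta+\gamma}$ (which is $0$ if the index is not $0,\frac12,1$) and $\{V_1V_0V\}=\{V_0V_1V\}=0$. Orthogonal primitive tripotents can be completed to a frame. For a frame, $V=\bigoplus_{0\le i\le j\le r}V_{ij}$ orthogonally, where $D(c_l,c_l)=\frac12(\delta_{il}+\delta_{jl})$ on $V_{ij}$. Here $V_{00}=0$, $V_{ii}=\mathbb Cc_i$ for $i\ge1$, and $\dim V_{ij}=a$ for $1\le i<j$. The number $a$ does not depend on the frame, and $a\ge1$ if $r\ge2$ since $V$ is simple. For $x=\sum t_ic_i$ with real $t_i$, and $t_0=0$, we have $D(x,x)=\frac12(t_i^2+t_j^2)$ and $B(x,x)=(1-t_i^2)(1-t_j^2)$ on $V_{ij}$. (Matrices with frame $E_{ii}$: $V_{ij}=\mathbb CE_{ij}\oplus\mathbb CE_{ji}$ for $1\le i<j\le r$, so $a=2$ if $r\ge2$; the spaces $V_{0i}$ collect the entries outside the leading $r\times r$ block.)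
* **(J4)** $Q(B(x,y)z)=B(x,y)Q(z)B(y,x)$. If $x=\sum t_ic_i\in\Omega$, then $B(x,x)^{1/2}=B(x',x')$ with $x'=\sum t_i'c_i$ and $1-t_i'^2=(1-t_i^2)^{1/2}$, by (J3). Hence $Q(B^{1/2}u)=B^{1/2}Q(u)B^{1/2}$ for $B=B(x,x)$. Replacing $u$ by $B^{-1/2}u$ we also get $Q(B^{-1/2}u)=B^{-1/2}Q(u)B^{-1/2}$.
* **(J5)** For $x\in\Omega$ there is $g_x\in\operatorname{Aut}(\Omega)$ with $g_x(x)=0$ and $d(g_x)_x=B(x,x)^{-1/2}$. The isotropy group $K$ at $0$ acts by unitary triple automorphisms. Automorphisms of $\Omega$ are rational and extend biholomorphically to a neighborhood of $\overline\Omega$.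
* **(J6)** $Q(e)^2=1$ on $V_1(e)$. The set $A(e)=\{x\in V_1(e):Q(e)x=x\}$ is a Euclidean Jordan algebra with product $\{xey\}$ and unit $e$, and $V_1(e)=A(e)\oplus iA(e)$. Its primitive idempotents are primitive tripotents of $V$. (For $p=q$ and $e=1$: $Q(e)x=x^*$, and $A(e)$ is the space of Hermitian matrices with product $\frac12(xy+yx)$.)

In (J6), $\langle Q(e)x,y\rangle=\langle D(e,x)e,y\rangle=\langle e,\{xey\}\rangle$ is symmetric in $x,y$, so $\langle Q(e)x,y\rangle=\langle Q(e)y,x\rangle$. With $Q(e)^2=1$ this gives $\langle Q(e)x,Q(e)y\rangle=\langle y,x\rangle$ on $V_1(e)$. So $Q(e)$ is an antilinear isometry of $V_1(e)$, and $\langle\cdot,\cdot\rangle$ is real on $A(e)$.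

**Convention for antilinear maps.** Fix an antilinear isometric involution $J$ of $V$ (complex conjugation of coordinates in an orthonormal basis). Singular values, exterior powers and norms of an antilinear map $A$ are defined through $A$ or, equivalently, through the linear map $AJ$. Thus $\Lambda^mA$ is antilinear, $\|\Lambda^mA\|$ is the product of the $m$ largest singular values of $A$, and $\|\Lambda^m(LAL')\|\le\|\Lambda^mL\|\,\|\Lambda^mA\|\,\|\Lambda^mL'\|$ for linear $L,L'$. The matrix entries of $Q(u)J$ are holomorphic quadratic polynomials in $u$.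

**Singular values of $Q(u)$.** Let $u=\sum\mu_ic_i$ and let $x\in V_{ij}$. Expand $Q(u)x=\sum_{k,l}\mu_k\mu_l\{c_kxc_l\}$. For $k=l$, $\{c_kxc_k\}\in V_{2-\beta}(c_k)$ if $x\in V_\beta(c_k)$, so it vanishes unless $\beta=1$, i.e. $i=j=k$. For $k\ne l$ we have $c_l\in V_0(c_k)$. The term vanishes if $x\in V_0(c_k)$ or $x\in V_0(c_l)$, because $\{V_1V_0V\}=0$. An $x\in V_1(c_k)$ lies in $V_0(c_l)$, so only $\{k,l\}=\{i,j\}$ with $1\le i<j$ survives, and then $\{c_ixc_j\}\in V_{1/2}(c_i)\cap V_{1/2}(c_j)=V_{ij}$. Therefore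
$$Q(u)=\mu_i\mu_j\,Q\Big(\sum_lc_l\Big)\ \text{ on }V_{ij},\ 1\le i\le j,\qquad Q(u)=0\ \text{ on }V_{0i}. \tag{4.1}$$
As $Q(\sum c_l)$ is an antilinear isometry of $V_1(\sum c_l)=\bigoplus_{1\le i\le j}V_{ij}$, the map $Q(u)$ sends each such $V_{ij}$ to itself with all singular values equal to $\mu_i\mu_j$. With $m=\operatorname{rk}u$,
$$\dim Q(u)V=N_m:=m+a\,\tfrac{m(m-1)}2 .$$
Since $N_m$ is strictly increasing in $m$, we have
$$\operatorname{rk}u\ge m\iff\Lambda^{N_m}Q(u)\ne0,\qquad\text{and}\qquad \operatorname{rk}gu=\operatorname{rk}u \tag{4.2}$$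
whenever $g$ is linear, invertible and $Q(gu)=gQ(u)g^*$. (Matrices: $N_m=m^2$, and $y\mapsto uy^*u$ indeed has an image of dimension $m^2$ if $u$ has rank $m$.)

**A contraction.** For a primitive tripotent $c$,
$$|\langle x,c\rangle|\le|x|. \tag{4.3}$$
Indeed, by (J1) and antilinearity in the middle slot, $iD(c,c)$ is a derivation, so $k_\theta=\exp(2i\theta D(c,c))$ is a triple automorphism and preserves $|\cdot|$. It acts by $e^{2i\theta},e^{i\theta},1$ on $V_1(c)=\mathbb Cc$, $V_{1/2}(c)$, $V_0(c)$. So $\langle x,c\rangle c=\frac1{2\pi}\int_0^{2\pi}e^{-2i\theta}k_\theta x\,d\theta$ has norm at most $|x|$, and $|c|=1$.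

**Metric and curvature.** The Bergman kernel of $\Omega_q$ is a constant times $\det B(x,x)^{-1}=h(x,x)^{-p}$, so the canonical metric has a potential $-\kappa'\log h(x,x)$ with $\kappa'>0$. At $0$ it equals $\kappa'\langle\cdot,\cdot\rangle$, because $h(x,x)=1-\langle x,x\rangle+\cdots$. A minimal disk through $0$ is $\Delta c$ with $c$ a primitive tripotent, and on it the potential is $-\kappa'\log(1-|z|^2)$. Since minimal disks and $ds_\Delta^2$ both have curvature $-2$, $\kappa'=\kappa$ is the constant of Section 1, for every factor. By the polydisk theorem, $u=(u_q)$ with spectral values $\mu_i^{(q)}$ is tangent at $0$ to a totally geodesic polydisk with factors the disks $\Delta c_i^{(q)}$. As in Section 1, the holomorphic sectional curvature in the direction $u$ is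
$$-2\sum_{q,i}(\mu_i^{(q)})^4\Big/\Big(\sum_{q,i}(\mu_i^{(q)})^2\Big)^2. \tag{4.4}$$

## 5. Spectral values of $F$ and of its normalized derivative

**Moving $F(0)$ to the origin.** We want to assume $F(0)=0$. Composing $F$ with an automorphism of $\Omega$ changes neither $\varphi$ nor, by (J5), the holomorphic extension off $E$ or the algebraicity. We check that $\operatorname{rk}F'$ is unchanged too. For $\gamma\in\operatorname{Aut}(\Omega_q)$ and $x\in\Omega_q$ we have $\gamma=g_{\gamma x}^{-1}\,k\,g_x$ with $k\in K$, so $d\gamma_x=B(\gamma x,\gamma x)^{1/2}\,k\,B(x,x)^{-1/2}$. By (J4), and since $Q(ku)=kQ(u)k^{-1}=kQ(u)k^*$,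
$$Q(d\gamma_xu)=d\gamma_x\,Q(u)\,d\gamma_x^* .$$
This extends to $x\in\overline{\Omega_q}$ by continuity, and $d\gamma_x$ is invertible there, so (4.2) applies. **From now on $F(0)=0$.**

**The normalized derivative.** For $z\in\Delta$ put $B_q=B(F_q(z),F_q(z))$ and
$$M_q=\rho\,B_q^{-1/2}F_q'(z),\qquad x_i^{(q)}=(\mu_i^{(q)})^2,$$
where $\mu_1^{(q)}\ge\mu_2^{(q)}\ge\cdots$ are the spectral values of $M_q$. With $\tau(\zeta)=(\zeta+z)/(1+\bar z\zeta)$ we have $\tau'(0)=\rho$, so $M=(M_q)$ is the derivative at $0$ of $(g_{F_q(z)}\circ F_q\circ\tau)_q$, which is again a holomorphic isometry sending $0$ to $0$. As $\Omega_q$ is the unit ball of a norm, the Schwarz lemma gives $\mu_i^{(q)}\le1$. Comparing the metrics at $0$ gives $\sum_q\langle M_q,M_q\rangle=\lambda$. So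
$$0\le x_i^{(q)}\le1,\qquad\sum_{q,i}x_i^{(q)}=\lambda, \tag{5.1}$$
and the Gauss equation with (4.4), $-\frac2\lambda=-\frac2{\lambda^2}\sum(x_i^{(q)})^2-\varphi$, becomes
$$\varphi=\frac2{\lambda^2}\sum_{q,i}x_i^{(q)}\big(1-x_i^{(q)}\big). \tag{5.2}$$

**Spectral values of $F$.** Let $t_1^{(q)}\ge t_2^{(q)}\ge\cdots$ be the spectral values of $F_q(z)$ and $\beta_i^{(q)}=1-(t_i^{(q)})^2$. The Schwarz lemma gives $|F_q(z)|\le|z|$, that is
$$\beta_i^{(q)}\ge\rho. \tag{5.3}$$
The isometry condition says that $\sum_q\log h_q(F_q,F_q)-\lambda\log(1-|z|^2)$ is harmonic. Write it as $A+\overline A$ near $0$ and polarize to $\sum_q\log h_q(F_q(z),F_q(w))-\lambda\log(1-z\bar w)=A(z)+\overline{A(w)}$. At $w=0$ the left side is $0$ because $F(0)=0$ and $h(x,0)=1$. So $A$ is constant and $A+\overline A=0$, as in Section 1. Real-analyticity gives, on $\Delta$,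
$$\prod_{q,i}\beta_i^{(q)}=\prod_qh_q(F_q,F_q)=\rho^\lambda. \tag{5.4}$$

**Data at a boundary point.** Let $b\in\partial\Delta\setminus E$. All $t_i^{(q)}(b)\le1$. Put $k_q=\#\{i:t_i^{(q)}(b)=1\}$. By continuity of spectral values there are $\delta\in(0,1)$ and a bounded neighborhood $U$ of $b$ on which $F$ is holomorphic and bounded together with $F'$, such that
$$\beta_i^{(q)}\ge\delta\quad(i>k_q)\quad\text{on }U\cap\Delta. \tag{5.5}$$
Constants $C,c>0$ below are uniform on $U\cap\Delta$ and may change from line to line.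

**Lemma 1.** $\lambda=\sum_qk_q$, and after shrinking $U$, $\rho\le\beta_i^{(q)}\le C\rho$ for $i\le k_q$ on $U\cap\Delta$.

*Proof.* In the polydisk the functions $1-|F_q|^2$ were smooth at $b$. Spectral values need not be, so we use a Hermitian operator whose eigenvalues they control. Fix $q$ with $k=k_q\ge1$ and put $n=N_k$. By (J3) the Hermitian operator $D(F_q,F_q)$ has the eigenvalue $\frac12(t_i^2+t_j^2)$ on $V_{ij}$. At $b$ this is $1$ exactly on $\bigoplus_{1\le i\le j\le k}V_{ij}$, of dimension $n$, and the other eigenvalues are $<1$. The operator is Lipschitz in $z$ near $b$, so by Weyl's inequality its $n$ largest eigenvalues at $z$ are at least $1-C|z-b|$. By continuity of the $t_i$, for $z$ near $b$ these $n$ eigenvalues are the numbers $\frac12(t_i^2+t_j^2)$, $1\le i\le j\le k$, with multiplicity. They include $t_i^2$ for $i\le k$. Hence $\beta_i^{(q)}\le C|z-b|$ for $i\le k_q$.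

On the radius $z=sb$, $s\uparrow1$, we have $|z-b|=1-s\le\rho$. So there $\rho\le\beta_i^{(q)}\le C\rho$ for $i\le k_q$, while $\delta\le\beta^{(q)}_i\le1$ for $i>k_q$. Then (5.4) gives $c\rho^{\sum k_q}\le\rho^\lambda\le C\rho^{\sum k_q}$, and $\lambda=\sum k_q$. For general $z\in U\cap\Delta$, (5.4) and (5.5) give $\prod_q\prod_{i\le k_q}\beta_i^{(q)}\le C\rho^\lambda$. This is a product of $\lambda$ factors, each at least $\rho$, so each is at most $C\rho$. $\square$

## 6. Exterior powers of $Q(M)$ and the proof of Theorem 1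

The next lemma replaces the minor estimate of Section 3. By (J4),
$$Q(M_q)=\rho^2\,B_q^{-1/2}\,Q(F_q')\,B_q^{-1/2}. \tag{6.1}$$

**Lemma 2.** If $k_q=0$, then $\langle M_q,M_q\rangle^{1/2}\le C\rho$. If $1\le k:=k_q<r:=r_q$ (the rank of $\Omega_q$), then with $\mu_i=\mu_i^{(q)}$ and $a=a_q$,
$$(\mu_1\cdots\mu_k)^{2+a(k-1)}\,\mu_1\,\mu_{k+1}\le C\rho. \tag{6.2}$$

*Proof.* With respect to a frame for $F_q(z)$, the eigenvalues of $B_q^{-1/2}$ are $(\beta_i\beta_j)^{-1/2}$ on $V_{ij}$, where $\beta_0=1$. If $k_q=0$ they are $\le\delta^{-1}$ by (5.5), which gives the first claim because $F_q'$ is bounded.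

Let $1\le k<r$, drop $q$, and put $n=N_k$. On the $n$-dimensional space $\bigoplus_{1\le i\le j\le k}V_{ij}$ the eigenvalues of $B^{-1/2}$ are $\le\rho^{-1}$ by (5.3). On its complement at least one of the two indices is $0$ or $>k$, so by (5.3) and (5.5) they are $\le C\rho^{-1/2}$. A product of $n+1$ eigenvalues, of which $j\le n$ come from the first space, is at most
$$C\rho^{-j-(n+1-j)/2}=C\rho^{-(n+1+j)/2}\le C\rho^{-n-1/2}.$$
So $\|\Lambda^{n+1}B^{-1/2}\|\le C\rho^{-n-1/2}$, and (6.1) yields
$$\|\Lambda^{n+1}Q(M)\|\le\rho^{2n+2}\cdot C\rho^{-2n-1}\cdot\|\Lambda^{n+1}Q(F')\|\le C\rho .$$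
The left side is the product of the $n+1$ largest singular values of $Q(M)$. Now use a frame for $M$, which need not be related to that of $F$. By (4.1), $Q(M)$ has singular value $\mu_i\mu_j$ on $V_{ij}$, so $\|\Lambda^{n+1}Q(M)\|$ is at least the product of the $n$ singular values on the $V_{ij}$ with $1\le i\le j\le k$ and of one on $V_{1,k+1}$. The last space is nonzero because $r\ge2$. This product is
$$\prod_{i\le k}\mu_i^2\prod_{1\le i<j\le k}(\mu_i\mu_j)^a\cdot\mu_1\mu_{k+1}=(\mu_1\cdots\mu_k)^{2+a(k-1)}\mu_1\mu_{k+1}.\qquad\square$$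

*Proof of Theorem 1.* It has two steps, and the deficit identity of Section 1 links the large and the small spectral values.

**Step 1: $\mu_i^{(q)}\to1$ for $i\le k_q$ and $\mu_i^{(q)}\to0$ for $i>k_q$, as $z\to b$.** The purpose is to make the large factors in (6.2) harmless. If $1\le k=k_q<r_q$, then $\mu_i\ge\mu_{k+1}$ for $i\le k$, and (6.2) gives
$$\mu_{k+1}^{\,k(2+a(k-1))+2}\le C\rho\to0 .$$
If $k_q=0$, Lemma 2 gives $\mu_i^{(q)}\to0$ for all $i$; if $k_q=r_q$ there is no $i>k_q$. So $\mu_i^{(q)}\to0$ for $i>k_q$ in every factor. By (5.1) and Lemma 1,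
$$\sum_q\sum_{i\le k_q}\big(1-x_i^{(q)}\big)=\sum_qk_q-\lambda+\sum_q\sum_{i>k_q}x_i^{(q)}=\sum_q\sum_{i>k_q}x_i^{(q)}=:S. \tag{6.3}$$
Here $S\to0$ and all terms on the left are $\ge0$, so $x_i^{(q)}\to1$ for $i\le k_q$.

**Step 2: the sharp size of the small spectral values.** Shrink $U$ so that $\mu_i^{(q)}\ge\frac12$ for $i\le k_q$. Then Lemma 2 gives
$$\mu_i^{(q)}\le C\rho\qquad(i>k_q) \tag{6.4}$$
in every factor. Hence $S\le C\rho^2$, and (5.2), (6.3) give
$$\varphi\le\frac2{\lambda^2}\Big(\sum_q\sum_{i\le k_q}(1-x_i^{(q)})+S\Big)=\frac4{\lambda^2}\,S\le C\rho^2\le4Ct^2. \tag{6.5}$$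

If $F$ were of the second kind, then at some $b\in\partial\Delta\setminus E$ we would have $c_1t\le\varphi\le Ct^2$ as $t\to0$ with $c_1>0$, which is impossible. $\blacksquare$

## 7. The rank of $F'$ at interior points

Here we prove the interior part of Theorem 2.1. By (J4), the invertible self-adjoint operator $g=\rho B_q^{-1/2}$ satisfies $Q(gu)=gQ(u)g^*$, so (4.2) gives $\operatorname{rk}F'(z)=\operatorname{rk}M(z)$ for $z\in\Delta$. That is, $\operatorname{rk}F'(z)$ is the number of nonzero $x_i^{(q)}$. By Lemma 1, $\lambda$ is an integer, and it is positive by assumption. (There is a $b\in\partial\Delta\setminus E$ to which Lemma 1 applies, since $E$ is finite.) By (5.1) the $x_i^{(q)}$ lie in $[0,1]$ and add up to $\lambda$, so at least $\lambda$ of them are nonzero: $\operatorname{rk}F'(z)\ge\lambda$. If exactly $\lambda$ are nonzero, they all equal $1$, and $\varphi(z)=0$ by (5.2). Conversely, $\varphi(z)=0$ forces all $x_i^{(q)}\in\{0,1\}$, so exactly $\lambda$ are nonzero.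

## 8. The derivative at a boundary point

We now compute $\operatorname{rk}F'(b)$ and find one block of $\Lambda^{n+1}Q(F'(b))$ that detects whether it exceeds the minimum. Replacing $F(z)$ by $F(bz)$, which multiplies $F'(b)$ by a number of modulus one, we may assume $b=1$. Fix $q$ with $k=k_q\ge1$ and drop $q$. Write $F(1)=e+w$, where $e$ is the rank-$k$ tripotent belonging to the spectral value $1$, $w\in V_0(e)$ and $|w|<1$. Decompose
$$F'(1)=a_1+a_{1/2}+a_0$$
along $V_1(e)\oplus V_{1/2}(e)\oplus V_0(e)$.

**Step 1: $a_1=\sum_{j\le k}\alpha_je_j$ with $\alpha_j\ge1$ and orthogonal primitive idempotents $e_j\in A(e)$, $\sum e_j=e$.** This is a Hopf-type argument: $F$ must leave $\Omega$ transversally. Let $c\in A(e)$ be a primitive idempotent and $f(z)=\langle F(z),c\rangle$. By (4.3) and the Schwarz lemma, $|f(z)|\le|F(z)|\le|z|$ on $\Delta$. Since $w\perp V_1(e)$ and $e-c\in V_0(c)$ is orthogonal to $c$, we have $f(1)=\langle e,c\rangle=\langle c,c\rangle=1$. Now $f$ is holomorphic near $1$, and $f(s)=1-(1-s)f'(1)+O((1-s)^2)$. From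 $|f(s)|\le s$ for $s<1$ we get $\operatorname{Re}f'(1)\ge1$. Also $|f(e^{i\theta})|^2=1-2\theta\operatorname{Im}f'(1)+O(\theta^2)\le1$ for small $\theta$ of both signs, so $\operatorname{Im}f'(1)=0$. Thus $\langle a_1,c\rangle=f'(1)\ge1$ is real.

Write $a_1=a'+ia''$ with $a',a''\in A(e)$. The inner product is real on $A(e)$, so $\langle a'',c\rangle=0$ for all primitive idempotents $c$. These span $A(e)$, so $a''=0$. The spectral theorem in the Euclidean Jordan algebra $A(e)$ gives $a_1=\sum\alpha_je_j$ with orthogonal primitive idempotents and $\sum e_j=e$. Their number is $\langle e,e\rangle=k$, and $\alpha_j=\langle a_1,e_j\rangle\ge1$.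

**Step 2: remove $a_{1/2}$ by a linear map $g$ with $Q(gu)=gQ(u)g^*$.** For $y\in V_{1/2}(e)$ let $D=D(y,e)$ and $g=\exp D$, so $g^*=\exp D(e,y)$. Putting $x=z=u$ in (J1) gives, for all $\alpha,\beta\in V$,
$$D(\alpha,\beta)Q(u)+Q(u)D(\beta,\alpha)=2\{D(\alpha,\beta)u,\,\cdot\,,u\}.$$
With $u(s)=e^{sD}u$, $s$ real, we get $\frac d{ds}Q(u(s))=2\{Du(s),\cdot,u(s)\}=D\,Q(u(s))+Q(u(s))\,D^*$. So $e^{-sD}Q(u(s))e^{-sD^*}$ has zero derivative, and $Q(gu)=gQ(u)g^*$.

By the Peirce rules, $D$ maps $V_1\to V_{1/2}\to V_0\to0$. By symmetry of the triple product,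
$$Da_1=D(a_1,e)y=\sum_j\alpha_jD(e_j,e)y=\sum_j\alpha_jD(e_j,e_j)y,$$
because $D(e_j,e-e_j)=0$. The operators $D(e_j,e_j)$ are simultaneously diagonal in a frame containing the $e_j$. They have eigenvalues in $\{0,\frac12,1\}$, and their sum is $D(e,e)=\frac12$ on $V_{1/2}(e)$. So on each joint eigenspace in $V_{1/2}(e)$ exactly one of them is $\frac12$ and the others are $0$. Hence $\sum\alpha_jD(e_j,e_j)$ is invertible on $V_{1/2}(e)$, with eigenvalues among the $\alpha_j/2$, and we can choose $y$ with $Da_1=a_{1/2}$. Put $a_0'=a_0-\frac12D^2a_1\in V_0(e)$. Since $D$ kills $V_0(e)$,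
$$g(a_1+a_0')=a_1+Da_1+\tfrac12D^2a_1+a_0'=F'(1).$$

**Step 3: the rank.** Take a spectral decomposition $a_0'=\sum\nu_jd_j$, with $\nu_1\ge\nu_2\ge\cdots$, in the subtriple $V_0(e)$. A primitive tripotent $d$ of $V_0(e)$ is primitive in $V$: any $x\in V_1(d)$ equals $Q(d)^2x$, and $\{dxd\}\in V_0(e)$ by the Peirce rules for $e$, so $V_1(d)\subset V_0(e)$. The $d_j$ are orthogonal to the $e_i$, so $a_1+a_0'=\sum\alpha_ie_i+\sum\nu_jd_j$ is a spectral decomposition in $V$ (up to ordering). By (4.2),
$$\operatorname{rk}F_q'(b)=k_q+\operatorname{rk}a_0'\ge k_q. \tag{8.1}$$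
For $k_q=0$ the inequality is trivial. Summing over $q$, $\operatorname{rk}F'(b)\ge\sum k_q=\lambda$, which completes part 1 of Theorem 2. Moreover $\operatorname{rk}F'(b)>\lambda$ if and only if $\operatorname{rk}F_q'(b)>k_q$ for some $q$.

**Step 4: the block that detects excess rank.** Let $1\le k<r$, let $n=N_k=\dim V_1(e)$, let $\omega$ be a unit vector of $\Lambda^nV_1(e)$, and let $\Pi_b$ be the orthogonal projection of $\Lambda^{n+1}V$ onto $\omega\wedge V_{1/2}(e)$. For the fixed factor $q$ we claim:
$$\Pi_b\,\Lambda^{n+1}Q(F'(b))\,\Pi_b\neq0\iff\operatorname{rk}F'(b)>k. \tag{8.2}$$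
The adjoint $D(e,y)$ maps $V_0\to V_{1/2}\to V_1\to0$. So $g^*$ fixes $V_1(e)$ pointwise and moves $v\in V_{1/2}(e)$ only by elements of $V_1(e)$. Hence $\Lambda^{n+1}g^*$ fixes each $\omega\wedge v$. With $T=Q(a_1+a_0')$ and $Q(F'(1))=gTg^*$,
$$\langle\Lambda^{n+1}(gTg^*)(\omega\wedge v),\,\omega\wedge v'\rangle=\langle\Lambda^{n+1}T(\omega\wedge v),\,\omega\wedge v'\rangle\qquad(v,v'\in V_{1/2}(e)).$$
Next we determine $T$ on the Peirce spaces. On $V_1(e)$, the mixed term $\{a_1xa_0'\}$ vanishes since $\{V_0V_1V\}=0$, and $Q(a_0')x\in V_{-1}=0$, so $T=Q(a_1)$. It is invertible on $V_1(e)$, with singular values $\alpha_i\alpha_j$. On $V_{1/2}(e)$, $Q(a_1)v\in V_{3/2}=0$ and $Q(a_0')v\in V_{-1/2}=0$, so $Tv=2\{a_1va_0'\}\in V_{1/2}(e)$. Thus $\Lambda^{n+1}T(\omega\wedge v)$ is a nonzero multiple of $\omega\wedge Tv$, and the block in (8.2) vanishes if and only if $\{a_1va_0'\}=0$ for all $v\in V_{1/2}(e)$.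

If $a_0'=0$ this holds. If $a_0'\ne0$, then $\nu_1>0$. The $e_i$ and $d_j$ belong to a common frame, and $V_{1/2}(e_1)\cap V_{1/2}(d_1)\subset V_{1/2}(e)$ has dimension $a\ge1$. On it, by the computation leading to (4.1), $2\{a_1va_0'\}=2\alpha_1\nu_1\{e_1vd_1\}=\alpha_1\nu_1Q(e_1+d_1)v$, which is nonzero for $v\ne0$. With (8.1), this proves (8.2).

## 9. Two-sided asymptotics and the exact order

We now sharpen Lemma 2 to a two-sided estimate. Let $1\le k=k_q<r_q$, drop $q$, and put $n=N_k$.

**Step 1: a moving Peirce decomposition.** We need the block of Section 8 at points $z$ near $b$, in the frame of $F(z)$. For $z\in U\cap\Delta$ write $F(z)=\sum t_ic_i$ and $e_z=\sum_{i\le k}c_i$. To see that $e_z$ is continuous, choose an odd continuous function $f$ on $[-1,1]$ with $f=0$ on $[0,(1-\delta)^{1/2}]$ and $f=1$ near $1$. After shrinking $U$, $t_i$ is close to $1$ for $i\le k$, and $t_i\le(1-\delta)^{1/2}$ for $i>k$ by (5.5). So $e_z=\sum f(t_i)c_i=:f(F(z))$. For odd real polynomials $p$, the map $u\mapsto p(u)=\sum p(\mu_i)c_i$ is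 continuous, since $u^{2m+1}=\{u,u^{2m-1},u\}$. As $|\sum s_ic_i|=\max|s_i|$ for real $s_i$, a uniform approximation of $f$ by odd polynomials on $[-1,1]$ shows that $f(\cdot)$ is continuous on $\overline\Omega$. Hence $e_z$ is continuous in $z$, and $e_z\to f(F(b))=e$ as $z\to b$. The projections onto $V_1,V_{1/2},V_0$ of $e_z$ are
$$P_1=D(2D-1),\quad P_{1/2}=4D(1-D),\quad P_0=(1-D)(1-2D),\qquad D=D(e_z,e_z),$$
so they are continuous too. Define $\Pi_z$ as $\Pi_b$ with $e_z$ in place of $e$. It is the orthogonal projection onto $\Lambda^nV_1(e_z)\wedge V_{1/2}(e_z)$, hence the coefficient of $\xi^n\eta$ in $\Lambda^{n+1}(\xi P_1+\eta P_{1/2}+P_0)$. So $\Pi_z$ is continuous and $\Pi_z\to\Pi_b$.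

**Step 2: eigenvalues of $\Lambda^{n+1}B^{-1/2}$.** We separate the largest eigenvalues from the rest. $V_1(e_z)$, $V_{1/2}(e_z)$ and $V_0(e_z)$ are the sums of those $V_{ij}$ (frame of $F(z)$) with two, one and no index in $\{1,\dots,k\}$. By Lemma 1 and (5.5), the eigenvalues of $B^{-1/2}$ lie between positive constant multiples of $\rho^{-1}$ on $V_1(e_z)$, of $\rho^{-1/2}$ on $V_{1/2}(e_z)$, and of $1$ on $V_0(e_z)$. So $\Lambda^{n+1}B^{-1/2}$ commutes with $\Pi_z$, and its eigenvalues are

* between $c\rho^{-n-1/2}$ and $C\rho^{-n-1/2}$ on $\operatorname{im}\Pi_z$;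
* at most $C\rho^{-n}$ on $(\operatorname{im}\Pi_z)^\perp$.

For the second item take $j,l,m$ vectors from $V_1,V_{1/2},V_0$ with $j+l+m=n+1$, $j\le n$ and $(j,l,m)\ne(n,1,0)$. The eigenvalue is at most $C\rho^{-(j+l/2)}$. If $j=n$, then $l=0$ and $j+l/2=n$. If $j\le n-1$, then $j+l/2\le(n+1+j)/2\le n$.

**Step 3: comparison with the block.** Put $\varepsilon(z)=\|\Pi_z\Lambda^{n+1}Q(F'(z))\Pi_z\|$. By Step 1 it converges to $\|\Pi_b\Lambda^{n+1}Q(F'(b))\Pi_b\|$ as $z\to b$. We show
$$c\,\rho\,\varepsilon(z)\le\|\Lambda^{n+1}Q(M)\|\le C\rho\,\varepsilon(z)+C\rho^{3/2}. \tag{9.1}$$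
Write $L=\Lambda^{n+1}B^{-1/2}$ and $A=\Lambda^{n+1}Q(F'(z))$, so that $\Lambda^{n+1}Q(M)=\rho^{2n+2}LAL$ by (6.1). For the lower bound, $\|LAL\|\ge\|\Pi_zLAL\Pi_z\|=\|L\,\Pi_zA\Pi_z\,L\|\ge(c\rho^{-n-1/2})^2\varepsilon(z)$, as $L$ preserves $\operatorname{im}\Pi_z$ and is bounded below there. For the upper bound, insert $1=\Pi_z+(1-\Pi_z)$ on both sides. The $\Pi_z$–$\Pi_z$ part of $LAL$ has norm at most $C\rho^{-2n-1}\varepsilon(z)$, the two mixed parts at most $C\rho^{-n-1/2}\rho^{-n}$, and the last part at most $C\rho^{-2n}$. Multiplying by $\rho^{2n+2}$ gives (9.1).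

**Step 4: comparison with $\mu_{k+1}$.** Near $b$,
$$c\,\mu_{k+1}\le\|\Lambda^{n+1}Q(M)\|\le\mu_{k+1}. \tag{9.2}$$
The left inequality is the end of the proof of Lemma 2, with $\mu_i\ge\frac12$ for $i\le k$. For the right one, the singular values of $Q(M)$ are the numbers $\mu_i\mu_j\le1$ on $V_{ij}$, $1\le i\le j$, and $0$ on $V_{0i}$. Only $n$ of them belong to $1\le i\le j\le k$, so among any $n+1$ at least one is $\le\mu_{k+1}$, and the others are $\le1$.

**Step 5: proof of Theorem 2.2.** *Suppose $\operatorname{rk}F'(b)>\lambda$.* By Section 8 there is $q$ with $\operatorname{rk}F_q'(b)>k_q$; in particular $k_q<r_q$. If $k_q\ge1$, then $\varepsilon(z)$ has a positive limit by (8.2), and (9.1), (9.2) give $\mu_{k_q+1}^{(q)}\ge c\rho$ near $b$. If $k_q=0$, then $F_q'(b)\ne0$. Since $B_q\le1$, $\langle M_q,M_q\rangle\ge\rho^2\langle F_q',F_q'\rangle\ge c\rho^2$, so again $\mu_1^{(q)}\ge c\rho$. In both cases $x=(\mu_{k_q+1}^{(q)})^2\ge c\rho^2$, and $x\to0$ by (6.4), so by (5.2)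
$$\varphi\ge\frac2{\lambda^2}\,x(1-x)\ge c'\rho^2\ge c't^2\qquad\text{near }b,$$
with some $c'>0$. With Theorem 1, $\varphi$ vanishes exactly to order $2$ at $b$.

*Suppose $\operatorname{rk}F'(b)=\lambda$.* Then $\operatorname{rk}F_q'(b)=k_q$ for all $q$. If $1\le k_q<r_q$, then $\varepsilon(z)\to0$ by (8.2), and (9.1), (9.2) give $\mu_{k_q+1}^{(q)}=o(\rho)$. If $k_q=0$, then $F_q'(b)=0$, and $M_q=\rho B_q^{-1/2}F_q'=o(\rho)$ because $B_q^{-1/2}$ is bounded. If $k_q=r_q$ the factor does not contribute to $S$. So $S=o(\rho^2)$, and by (6.5) $\varphi\le4S/\lambda^2=o(t^2)$. This proves part 2.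

## 10. Algebraicity and the finite exceptional set

It remains to prove Theorem 2.3. Let $F$ be non-standard. Then $\varphi(z_0)>0$ for some $z_0\in\Delta$, so $\operatorname{rk}F'(z_0)>\lambda$ by part 1. Put $R_q=\max_{z\in\Delta}\operatorname{rk}F_q'(z)$, so $\sum_qR_q\ge\operatorname{rk}F'(z_0)>\lambda$.

**Step 1: a function whose nonvanishing forces the rank.** For each $q$ with $R_q\ge1$, (4.2) provides a matrix entry $\psi_q$ of $\Lambda^{N_{R_q}}\big(Q(F_q'(z))J\big)$ that is not identically zero on $\Delta$. It is a polynomial in the components of $F_q'$. Where $\psi_q\ne0$ we have $\operatorname{rk}F_q'\ge R_q$.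

**Step 2: $\psi_q$ has finitely many zeros on $\Delta\cup(\partial\Delta\setminus E)$.** The graph of $F$ lies in an affine-algebraic curve, so each component $F_j$ satisfies an irreducible polynomial equation $P_j(z,F_j)=0$ of positive degree in the second variable. Differentiating it shows that $F_j'$ is an algebraic function of $z$, and polynomials in algebraic functions are algebraic. So there is an irreducible polynomial $P$ with $P(z,\psi_q(z))=0$ on $\Delta$, and by continuity on $\partial\Delta\setminus E$. If $P(z,0)\equiv0$, then $P(z,w)$ would be divisible by $w$, hence a constant multiple of $w$, and $\psi_q\equiv0$, a contradiction. So $P(z,0)\not\equiv0$, and every zero of $\psi_q$ is a zero of this one-variable polynomial.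

**Step 3: conclusion.** Outside the finitely many zeros of the functions $\psi_q$, we have $\operatorname{rk}F'\ge\sum_qR_q>\lambda$ on $\Delta\cup(\partial\Delta\setminus E)$. By part 2, $\varphi$ vanishes exactly to order $2$ at all but finitely many points of $\partial\Delta$, so $F$ is of the first kind. $\blacksquare$

For the square root disk of Section 1 all this is visible: $\lambda=1$, each factor has rank one, and both components of $F'$ are nonzero everywhere off $E$. So $\operatorname{rk}F'=2>\lambda$ there, in accordance with $\varphi=(\operatorname{Im}\tau/|\tau|)^2$ having no zeros inside and order exactly two at every boundary point $\tau\in\mathbb R\setminus\{0\}$.
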